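# The genus of a closed surface containing a Brunnian link

## Two theorems on Brunnian links in closed surfaces

An $n$-component link $L=C_1\cup\dots\cup C_n$ in $S^3$, with $n\ge 3$, is **Brunnian** if it is non-trivial but $L-C_i$ is trivial for every $i$. A link is trivial if its components bound disjoint embedded discs. All links and surfaces are tame (smooth or PL). A genus $g$ closed surface containing $L$ is a connected closed surface $F$ of genus $g$ embedded in $S^3$ with $L\subset F$.

**Theorem 1.** If $L$ is an $n$-component Brunnian link ($n\ge3$) contained in a closed connected surface $F\subset S^3$ of genus $g$, then $g\ge n$.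

**Theorem 2.** Let $L\subset F$ be as in Theorem 1.

1. $g\ge n$, with equality if and only if $F-L$ is connected and planar.
2. If $F-L$ is disconnected, then no component of $F-L$ is planar and $g\ge n+1$, with equality if and only if every component of $F-L$ has genus one.
3. For every $n$-component Brunnian link, the minimal genus of a closed connected surface containing it is exactly $n$, and every genus $\ge n$ occurs.
4. For every $n\ge 3$ the bound $n+1$ in part 2 is attained by some Brunnian link.

The problem comes from "On a Genus of a Closed Surface Containing a Brunnian Link". It recalls as known that $g>(n+3)/3$, and asks to prove or disprove the conjecture $g\ge n$. Theorem 1 says that the conjecture is true.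

In plain words: how simple can a surface be if we insist that it carries all the curves of $L$ at once? One can always put $C_i$ on a thin torus around a nearby parallel curve and join the $n$ tori by tubes, so genus $n$ is cheap. The theorem says that for a Brunnian link nothing is cheaper. Links in general can do better. Two unknotted curves that link once (the Hopf link) become trivial when either one is removed, and both lie on a standard torus as parallel $(1,1)$ curves, so $g=1<2$. There the two pieces of $F-L$ are annuli, hence planar, and the linking number is $1$. We shall see that for $n\geq 3$ the vanishing of linking numbers is what we use.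

## Brunnian links, and the Borromean rings checked by hand

For a link $L$, write $E(L)=S^3-\operatorname{int}N(L)$ for its exterior, $T_i=\partial N(C_i)$, and $\mu_i,\lambda_i\subset T_i$ for the meridian and the preferred longitude of $C_i$ (the parallel of $C_i$ having linking number $0$ with $C_i$). Then $H_1(E(L);\mathbb Z)=\bigoplus_j\mathbb Z\mu_j$, and $\lambda_i=\sum_{j\ne i}\operatorname{lk}(C_i,C_j)\,\mu_j$.

If $L$ is Brunnian with $n\ge3$, any two components lie in some $L-C_k$, so they form a trivial link. Hence all linking numbers vanish and
$$\lambda_i=0\quad\text{in } H_1(E(L);\mathbb Z)\ \text{ for every } i .$$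

**Lemma 3 (shrinking).** Let $J$ be a trivial link and $C$ a knot disjoint from $J$ that bounds an embedded disc $D$ disjoint from $J$. Then $J\cup C$ is trivial.

*Proof.* Let $\Delta_j$ be disjoint discs bounded by the components of $J$, transverse to $D$. Choose a point of $D-\bigcup\Delta_j$ and shrink $C$ along $D$ to a tiny circle in $D$ around this point. The motion stays in $D$, so it extends to an ambient isotopy fixing $J$. The tiny circle bounds a tiny disc missing all $\Delta_j$. $\blacksquare$

**Example (Borromean rings).** Let $a>b>0$ and
$$C_1:\ \tfrac{x^2}{a^2}+\tfrac{y^2}{b^2}=1,\ z=0;\qquad C_2:\ \tfrac{y^2}{a^2}+\tfrac{z^2}{b^2}=1,\ x=0;\qquad C_3:\ \tfrac{z^2}{a^2}+\tfrac{x^2}{b^2}=1,\ y=0 .$$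
Let $D_i$ be the flat disc bounded by $C_i$. The curve $C_2$ meets the plane $z=0$ only where $x=0$, $|y|=a>b$, so $D_1$ misses $C_2$. The map $(x,y,z)\mapsto(z,x,y)$ permutes the rings cyclically, so $D_2$ misses $C_3$ and $D_3$ misses $C_1$. Every ellipse is unknotted, so by Lemma 3 each pair of rings is a trivial link.

The three rings together are well known to be non-trivial; here is a direct check. The set $D_1\cap D_2$ is the segment $x=z=0$, $|y|\le b$, so we change $D_2$. Let $B$ be the solid ellipsoid $x^2/a'^2+y^2/b'^2+z^2/\varepsilon^2\le 1$ with $a'>a$, $b<b'<a$ and $\varepsilon<b$. Then $D_1\subset\operatorname{int}B$, and $B\cap\{x=0\}$ is a disc in the interior of $D_2$. Put $D_2'=(D_2-\operatorname{int}B)\cup(\partial B\cap\{x\ge0\})$. This is a disc with boundary $C_2$, disjoint from $D_1$. So $\pi_1(S^3-(C_1\cup C_2))$ is free on $u,v$, and a loop is read as a word by its signed crossings with $D_1$ (letter $u$) and $D_2'$ (letter $v$).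

Now follow $C_3$ in the $xz$-plane. It is an ellipse with half-axes $b$ (along $x$) and $a$ (along $z$), while $\partial B$ cuts this plane in an ellipse with half-axes $a'>b$ and $\varepsilon<a$; they meet once in each open quadrant. Starting outside $B$ with $x>0$, $z<0$ and moving up, $C_3$ enters $B$ through $D_2'$, crosses $D_1$ upwards at $(b,0,0)$, and leaves $B$ through $D_2'$. It passes over the top at $x=0$, $z=a>b$, missing $D_2$. It enters $B$ on the side $x<0$, where there is no $D_2'$, crosses $D_1$ downwards at $(-b,0,0)$, leaves $B$ on the side $x<0$, and returns below. The word is, with suitable signs, $v\,u\,v^{-1}u^{-1}\ne1$. If the rings were trivial, $C_3$ would bound a disc missing $C_1\cup C_2$ and the word would be trivial. So the Borromean rings are Brunnian.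

## The Euler characteristic count

Let $L\subset F$. A closed surface in $S^3$ is orientable, so we may choose $N(L)$ so that each $F\cap N(C_i)$ is an annulus with core $C_i$. Cut $F$ along $L$ and call the pieces $F_1,\dots,F_r$; let $F_k$ have genus $g_k$ and $b_k$ boundary curves. Each $C_i$ produces two boundary curves, so $\sum b_k=2n$. From $2-2g=\sum_k(2-2g_k-b_k)=2r-2\sum g_k-2n$ we get
$$g=n+1-r+\sum_{k=1}^r g_k=n+1+\sum_{k=1}^r(g_k-1). \tag{1}$$

If $r=1$, then $g=n+g_1\ge n$ and there is nothing to do. If $r\ge2$, each piece of positive genus does no harm and each planar piece lowers the count by one. So Theorem 1 follows once we know that **no piece is planar when** $r\ge2$. The rest of the proof of Theorem 1 serves this one sentence.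

## Discs and annuli by hand; the trouble with pairs of pants

**Lemma 4.** If $L$ is Brunnian and $r\ge2$, then no $F_k$ is a disc or an annulus.

*Proof.* If $F_k$ is a disc, its boundary $C_i$ bounds a disc missing $L-C_i$, and $L$ is trivial by Lemma 3, a contradiction.

Let $F_k$ be an annulus. If both boundary curves come from the same $C_i$, they close up to a closed surface, which must be all of $F$, and $r=1$. So let the boundary be $C_1\cup C_2$. A parallel $C_2'$ of $C_2$ in the annulus, close to $C_2$, is isotopic in the annulus and away from $C_2$ to $C_1$. So $\operatorname{lk}(C_2,C_2')=\operatorname{lk}(C_2,C_1)=0$, and $C_2'$ is a preferred longitude. Sliding $C_1$ along the annulus to $C_2'$ is an isotopy that fixes the other components. Since $L-C_1$ is trivial, $C_2,\dots,C_n$ bound disjoint discs $\Delta_j$. The curve $C_2'$ is isotopic in $N(C_2)-C_2$ to the boundary of a parallel push-off of $\Delta_2$, since both have slope $\lambda_2$. So $L$ is trivial, a contradiction. $\blacksquare$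

Let us see what this yields. Suppose $r\ge2$ and $p$ pieces are planar. Each has at least three boundary curves, so $3p\le2n$, and (1) gives $g\ge n+1-p\ge (n+3)/3$. For $n=3$ this is only $g\ge2$, and the loss grows with $n$.

The first piece that resists is a pair of pants. Say it has boundary $C_1\cup C_2\cup C_3$. As above one finds that it induces the slope $\lambda_i$ on each $T_i$. So $C_1$ is a band sum of parallels of $C_2$ and $C_3$, with a band missing $L$. Now drop $C_1$: the remaining link bounds disjoint discs $\Delta_2,\dots,\Delta_n$, and we would like to bound $C_1$ by parallel copies of $\Delta_2$ and $\Delta_3$ joined by the band. But the band, while it misses $C_2,\dots,C_n$, may run through the interiors of the discs $\Delta_j$, and then this disc is not embedded. This is the exact point where the direct argument stops.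

If the pair of pants has one boundary curve at $C_1$ and two at $C_2$, matters are worse. The orientation of $F$ makes the two curves near $C_2$ run in opposite directions, so they cancel in homology; homology forces the slope $\lambda_1$ on $T_1$ but says nothing about the slope on $T_2$, and the copies of $\Delta_2$ need not even have the right boundary slope.

## From planar pieces to Dehn fillings

The remedy is not to look for caps in $S^3$, but to create them. A **slope** on a torus is the isotopy class of an essential simple closed curve. If $\psi$ is a slope on a torus $T\subset\partial M$, the **Dehn filling** $M(\psi)$ is $M$ with a solid torus glued along $T$ so that $\psi$ bounds a disc in it. For instance, filling $T_j\subset\partial E(L)$ along $\mu_j$ gives $E(L-C_j)$.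

A torus is **compressible** if an essential curve on it bounds a disc whose interior is disjoint from the torus; for a boundary torus the disc is properly embedded.

Let $R$ be a planar piece of $F$, adjacent to $C_1$ on one side only, and let $C_2,\dots,C_m$ be the other components of $L$ adjacent to it. Let $\sigma_i$ be the slope of $F\cap T_i$. It meets a meridian once, so $\sigma_i\ne\mu_i$. Fill $T_2,\dots,T_m$ along $\sigma_2,\dots,\sigma_m$. In the filled manifold every boundary curve of $R$ except the one on $T_1$ is capped by a meridian disc of a filling torus, and $R$ becomes a disc. So $T_1$ becomes compressible.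

We must show that this is impossible. Fill one torus at a time. We know one slope on $T_j$ for which $T_1$ compresses, namely $\mu_j$: it erases $C_j$ and leaves a trivial link. So we want a uniqueness statement: *at most one* filling slope on $T_j$ makes $T_1$ compressible.

As it stands this is false for general manifolds. Take $M=T^2\times I$ with boundary tori $T,T_1$; it is the exterior of the Hopf link. Every filling of $T$ is a solid torus, so $T_1$ compresses for every slope. What separates a Brunnian link from this example is homology: $H_1(T_1)\to H_1(T^2\times I)$ is an isomorphism, whereas $\lambda_1$ dies in $H_1(E(L))$, and still dies after any fillings. With this hypothesis uniqueness holds: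

**Proposition 5.** Let $M$ be compact, connected and orientable, let $\partial M$ be a union of tori, and let $T\ne T_1$ be components of $\partial M$. Assume

1. $T_1$ is incompressible in $M$;
2. $H_1(T_1;\mathbb Q)\to H_1(M;\mathbb Q)$ is not injective.

Then there is at most one slope $\psi$ on $T$ for which $T_1$ is compressible in $M(\psi)$.

There are strong theorems comparing two fillings of one manifold, but they need the manifold to be simple (defined below) or a solid torus minus a knot. Our partially filled exteriors may be reducible or contain essential tori, so we must cut them up first.

## Facts on 3-manifolds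

All 3-manifolds are compact, connected and orientable. $M$ is *reducible* if some embedded sphere does not bound a ball, and *$\partial$-reducible* if $\partial M$ is compressible. It is *atoroidal* if every incompressible torus is $\partial$-parallel. A properly embedded annulus is *essential* if it is incompressible and not $\partial$-parallel; $M$ is *anannular* if it contains none. $M$ is **simple** if it is irreducible, $\partial$-irreducible, atoroidal and anannular. For example, $T^2\times I$ is not simple: for an essential circle $\gamma\subset T^2$ the annulus $\gamma\times I$ is essential, since its boundary lies on two different tori.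

For a knot $K$ in a solid torus $V$, the **wrapping number** is the least number of points in which a meridian disc of $V$ meets $K$, and the **winding number** $w$ is the class of $K$ in $H_1(V)=\mathbb Z$. A $(p,q)$ cable of the core ($p\ge1$) has both equal to $p$. They can differ: let $c\cup K$ be the Whitehead link and $V=E(c)$. The linking number is $0$, so $w=0$. A meridian disc of $V$ missing $K$ would give a disc bounded by $c$ and missing the unknot $K$, and Lemma 3 would make the Whitehead link trivial, which it is not. So the wrapping number is not $0$.

We use the following results without proof.

* **(JSJ)** If $M$ is irreducible, there is a finite, possibly empty, family $\mathcal T$ of disjoint incompressible tori such that each component of $M$ cut along $\mathcal T$ is Seifert fibred or atoroidal (Hatcher, *Notes on Basic 3-Manifold Topology*, Theorem 1.9). An irreducible atoroidal manifold with torus boundary components that contains an incompressible, $\partial$-incompressible annulus is Seifert fibred (*ibid.*, Lemma 1.16).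
* **(Sch)** If $X$ is simple, $\partial X$ is a union of tori, $T$ is one of them, $X(\alpha)$ is reducible and $X(\beta)$ is $\partial$-reducible for slopes $\alpha,\beta$ on $T$, then $\alpha=\beta$ (Scharlemann, *Producing reducible 3-manifolds by surgery on a knot*, Topology 29 (1990), 481–500; stated as "$\Delta(S,D)=0$" in Gordon, *Dehn filling: a survey*, Banach Center Publ. 42 (1998), 129–144).
* **(Gab)** If $K$ is a knot of nonzero wrapping number in a solid torus and a nontrivial surgery on $K$ yields a solid torus, then $K$ is a 0- or 1-bridge braid. In particular $K$ is a closed braid in the solid torus, so its winding number is nonzero (Gabai, *Surgery on knots in solid tori*, Topology 28 (1989), Theorem 1.1).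
* **(Sft)** A Seifert fibred manifold with nonempty boundary is irreducible. Every Seifert fibration of a solid torus is a standard fibred solid torus, so every fibre is homologous to a nonzero multiple of the core.

We also use that two-sided incompressible surfaces other than spheres and discs are $\pi_1$-injective (loop theorem). The next three lemmas are elementary.

**Lemma 6.** Let $T_1\subset\partial A$. Then $T_1$ is compressible in $A\#B$ if and only if it is compressible in $A$.

*Proof.* Given a compressing disc in $A$, isotope it off the ball that is removed to form the sum. Conversely, let $D$ be a compressing disc in $A\#B$, transverse to the sum sphere $S$. If $D\cap S\ne\emptyset$, take a circle of $D\cap S$ innermost on $S$. It bounds a disc in $S$ whose interior misses $D$, and a subdisc of $D$. Replace the subdisc by the disc in $S$, pushed off $S$. This lowers the number of circles and does not change $\partial D$. Repeat until $D$ misses $S$; then $D$ lies in $A$. $\blacksquare$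

**Lemma 7.** An irreducible $M$ with a compressible boundary torus $T$ is a solid torus.

*Proof.* Let $D$ be a compressing disc. The frontier of $N(T\cup D)$ is a sphere, which bounds a ball $B$. The boundary of $B$ is only this sphere, so $B$ does not contain $T$; hence $B$ is the side of the sphere away from $T$. Thus $M=N(T\cup D)\cup B$, which is $T\times I$ with a 2-handle and a ball attached, a solid torus. $\blacksquare$

**Lemma 8.** Let $P$ be irreducible and $\partial$-irreducible with $\partial P$ a union of tori. Then an essential annulus $A$ in $P$ is $\partial$-incompressible. Consequently, if $P$ is also atoroidal, it is Seifert fibred or simple.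

*Proof.* Suppose $E$ is a $\partial$-compressing disc: $\partial E=\alpha\cup\beta$ with $\alpha=E\cap A$ an arc joining the two boundary circles of $A$, and $\beta=E\cap\partial P$. The circles of $\partial A$ are essential in $\partial P$, because $A$ is $\pi_1$-injective. They are joined by $\beta$, so they lie on one torus $T_0$ and cut it into two annuli; let $A'$ be the one containing $\beta$, which crosses it. Two parallel copies of $E$ together with $A$ cut along $\alpha$ form a properly embedded disc $D'$. Its boundary bounds the disc $A'-N(\beta)$ in $T_0$. These two discs form a sphere, which (pushed into $P$) bounds a ball; so $D'$ cuts off a ball $B$ with $B\cap\partial P=A'-N(\beta)$. The slab $N(E)$ touches $\partial P$ in $N(\beta)$, so it lies outside $B$. The boundary of $B$ consists of $A$ cut along $\alpha$ and $A'$ cut along $\beta$, two rectangles sharing the sides that lie in $\partial A$, and of the two copies of $E$ that fill the two remaining bigons. So $B$ is a product region between the two rectangles, and gluing back $N(E)$ gives a product region between $A$ and $A'$. Thus $A$ is $\partial$-parallel, a contradiction.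

If $P$ is atoroidal and contains an essential annulus, it is Seifert fibred by the second part of (JSJ). If it contains none, it is simple. $\blacksquare$

## Proof of Proposition 5

**Reduction to irreducible $M$.** The purpose is to make (JSJ) available. By prime decomposition write $M=A\#B$ with $A$ prime and $T_1\subset\partial A$. Since $\partial A\ne\emptyset$, $A$ is irreducible. If $T\subset\partial B$, then $M(\psi)=A\#B(\psi)$. As $T_1$ is incompressible in $M$, it is incompressible in $A$, and so in every $M(\psi)$, by Lemma 6; there is nothing to prove. If $T\subset\partial A$, then $M(\psi)=A(\psi)\#B$. By Lemma 6 and $H_1(M)=H_1(A)\oplus H_1(B)$, the hypotheses and the conclusion for $M$ and for $A$ are equivalent. So assume that $M$ is irreducible. It has at least two boundary components, so it is not a solid torus, and by Lemma 7 it is $\partial$-irreducible.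

**The pieces.** The purpose is to see that every piece is of one of two known kinds. Let $\mathcal T$ be any family of disjoint incompressible tori in the interior of $M$, and let $P$ be a piece of $M$ cut along $\mathcal T$.

$P$ is irreducible. A sphere in the interior of $P$ bounds a ball in $M$. If the ball were not contained in $P$, it would contain a torus of $\mathcal T$; but an incompressible torus is $\pi_1$-injective, so it cannot lie in a ball.

$P$ is $\partial$-irreducible. A compressing disc for $\partial P$ in $P$ would compress a torus of $\mathcal T$ or of $\partial M$ in $M$.

If $\mathcal T$ is as in (JSJ), Lemma 8 shows that each piece is Seifert fibred or simple. So it suffices to prove the following by induction on $|\mathcal T|$: *Proposition 5 holds for irreducible $M$ together with a family $\mathcal T$ of disjoint incompressible tori that cuts $M$ into Seifert fibred or simple pieces.*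

Suppose, for a contradiction, that $T_1$ is compressible in $M(\mu)$ and $M(\varphi)$ with $\mu\ne\varphi$. Let $X$ be the piece containing $T$. If $\partial X=T$, then $M=X$ would have only one boundary component. So $\partial X\ne T$, and every filling $X(\psi)$ along $T$ has nonempty boundary.

**Step 1. $X(\mu)$ and $X(\varphi)$ are $\partial$-reducible.** This moves the information from $M$ to the piece next to $T$. Suppose $X(\psi)$ is $\partial$-irreducible for some $\psi\in\{\mu,\varphi\}$. Then all pieces of $M(\psi)$ cut along $\mathcal T$ are $\partial$-irreducible. Let $D$ be a compressing disc for $T_1$ in $M(\psi)$, transverse to $\mathcal T$, with $|D\cap\mathcal T|$ minimal. If $D\cap\mathcal T\ne\emptyset$, a circle innermost on $D$ bounds a subdisc of $D$ inside one piece. Since the piece is $\partial$-irreducible, this circle bounds a disc $D'$ in $\mathcal T$. Choose a circle of $D\cap D'$ innermost in $D'$, and replace the subdisc of $D$ it bounds by the disc it bounds in $D'$, pushed off. This lowers $|D\cap\mathcal T|$ and keeps $\partial D$, a contradiction. So $D$ lies in one piece and compresses $T_1$ there, again a contradiction.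

**Step 2. For some $\psi\in\{\mu,\varphi\}$, $X(\psi)$ is a solid torus $V$ in which the core $K$ of the filling has winding number $w\ne0$.** This identifies $X$: it is a solid torus minus a knot that really winds. In particular $\partial X=T\cup T'$ for one further torus $T'$.

*Case $X$ simple.* Both fillings are $\partial$-reducible by Step 1. If one of them were reducible, (Sch), applied to it and to the other, would give $\mu=\varphi$. So both are irreducible, and by Lemma 7 both are solid tori. Take $\psi=\mu$ and $V=X(\mu)$. If the wrapping number of $K$ were $0$, a meridian disc of $V$ would miss $K$ and compress $T'$ in $X$; but $X$ is $\partial$-irreducible. Since $\varphi\ne\mu$, the surgery on $K$ giving $X(\varphi)$ is nontrivial, and it yields a solid torus. So $w\ne0$ by (Gab).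

*Case $X$ Seifert fibred.* Fix a fibration and let $h$ be the slope of the fibre on $T$. Choose $\psi\in\{\mu,\varphi\}$ with $\psi\ne h$. The fibration extends over the filling solid torus with $K$ as a fibre. So $X(\psi)$ is Seifert fibred with nonempty boundary, hence irreducible by (Sft). By Step 1 and Lemma 7 it is a solid torus, and $w\ne0$ by (Sft). The same argument shows
$$\text{if } X\text{ is Seifert fibred and }\chi\in\{\mu,\varphi\},\ \chi\ne h,\ \text{ then } X(\chi)\text{ is a solid torus.}\tag{2}$$

**Step 3. Both boundary tori of $X$ carry its rational homology.** This is where hypothesis 2 starts to bite. By excision $H_2(V,X;\mathbb Q)\cong H_2(N(K),\partial N(K);\mathbb Q)=\mathbb Q$, generated by the meridian disc of $K$, and $H_1(V,X;\mathbb Q)=0$; also $H_2(V;\mathbb Q)=0$. The exact sequence of $(V,X)$ reads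
$$0\to\mathbb Q\to H_1(X;\mathbb Q)\to H_1(V;\mathbb Q)=\mathbb Q\to0 .$$
So $H_1(X;\mathbb Q)\cong\mathbb Q^2$, and the kernel of the map to $H_1(V;\mathbb Q)$ is spanned by the meridian $m\ne0$ of $K$.

On $T'$: a meridian disc of $V$, punctured where it meets $K$, shows that the meridian of $V$ equals $\pm w\,m\ne0$ in $H_1(X;\mathbb Q)$; a longitude of $V$ maps to a generator of $H_1(V;\mathbb Q)$. On $T$: the meridian is $m$, and a longitude of $K$ maps to $\pm w\ne0$ times a generator. Hence
$$H_1(T;\mathbb Q)\to H_1(X;\mathbb Q)\quad\text{and}\quad H_1(T';\mathbb Q)\to H_1(X;\mathbb Q)\quad\text{are isomorphisms.}\tag{3}$$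

If $T'\subset\partial M$, then $M=X$ and $T'=T_1$, and (3) contradicts hypothesis 2. When $|\mathcal T|=0$ this is the only possibility, so the base of the induction is done. Otherwise $T'\in\mathcal T$. Only one side of $T'$ lies in $X$, because $\partial X=T\cup T'$. So $M=X\cup_{T'}Y$, where $Y$ is connected (all of it is attached to $X$ along the connected torus $T'$) and $T_1\subset\partial Y$.

**Step 4. $Y$ satisfies the hypotheses, with $T'$ in the role of $T$.** This prepares the induction.

* $Y$ is irreducible. A sphere in the interior of $Y$ bounds a ball in $M$. If the ball met the connected set $X$, it would contain $X$ and so $T'$, which is impossible. So it lies in $Y$.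
* $T_1$ is incompressible in $Y$, since a compressing disc in $Y$ is one in $M$.
* Hypothesis 2 holds. Let $0\ne\lambda\in H_1(T_1;\mathbb Q)$ die in $H_1(M;\mathbb Q)$. By Mayer–Vietoris, $(0,\lambda)\in H_1(X;\mathbb Q)\oplus H_1(Y;\mathbb Q)$ comes from some $t\in H_1(T';\mathbb Q)$. The image of $t$ in $H_1(X;\mathbb Q)$ is $0$, so $t=0$ by (3), and hence $\lambda=0$ in $H_1(Y;\mathbb Q)$.
* $\mathcal T\setminus\{T'\}$ consists of tori incompressible in $Y$, and it cuts $Y$ into the remaining pieces, all Seifert fibred or simple.

**Step 5. Two slopes on $T'$.** The aim is to push the two bad slopes from $T$ across $X$ to $T'$ and to keep them distinct. For each $\chi\in\{\mu,\varphi\}$ we produce a slope $\chi'$ on $T'$ such that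

(a) $T_1$ is compressible in $Y(\chi')$;

(b) the image of $\chi'$ in $H_1(X;\mathbb Q)$ lies in the span of the image of $\chi\in H_1(T;\mathbb Q)$.

*If $X(\chi)$ is a solid torus*, let $\chi'$ be its meridian. Then $M(\chi)=Y\cup_{T'}X(\chi)=Y(\chi')$, which gives (a). And $\chi'$ dies in $H_1(X(\chi);\mathbb Q)=H_1(X;\mathbb Q)/\langle\chi\rangle$, which gives (b).

*If $X(\chi)$ is not a solid torus*, then $X$ is not simple, since in the simple case of Step 2 both fillings are solid tori. So $X$ is Seifert fibred, and $\chi=h$ by (2). Choose an arc in the base surface from the boundary circle under $T'$ to the one under $T$, missing the exceptional points. Its preimage is an annulus $A\subset X$ from $T'$ to $T$. Put $\chi'=h'=A\cap T'$. The other end of $A$ is a fibre on $T$, so $h'=\pm h$ in $H_1(X;\mathbb Q)$, which gives (b). In $X(h)$, $A$ together with a meridian disc of the filling torus is a disc $D$ with $\partial D=h'$. The neighbourhood $N(T'\cup D)$ is a solid torus with meridian $h'$ minus an open ball, and its other boundary component is a sphere. Since $\partial X(h)=T'$, the rest of $X(h)$ is a connected manifold bounded by this sphere. So $X(h)$ is the connected sum of a solid torus with meridian $h'$ and a closed manifold $\hat Q$.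 Hence $M(h)=Y(h')\#\hat Q$. As $T_1$ is compressible in $M(h)$, Lemma 6 gives (a).

(This case does occur. If $X$ is the exterior of a $(p,q)$ cable with $p\ge2$ in a solid torus, fibred by the cables, then $\hat Q$ is a solid neighbourhood of the exceptional fibre with a solid torus attached whose meridian is a regular fibre. That fibre is $p$ times the core, so $H_1(\hat Q)=\mathbb Z/p$ and $X(h)$ is not a solid torus.)

**Step 6. Contradiction.** By (3) for $T$, the distinct slopes $\mu,\varphi$ span distinct lines in $H_1(X;\mathbb Q)$. By (3) for $T'$, $\mu'$ and $\varphi'$ have nonzero images, and by (b) these lie on those two lines. So $\mu'\ne\varphi'$. By (a), $T_1$ is compressible in $Y(\mu')$ and in $Y(\varphi')$, which contradicts the induction hypothesis for $Y$ and $\mathcal T\setminus\{T'\}$. $\blacksquare$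

## Surgery on a Brunnian link keeps a boundary torus incompressible

Proposition 5 needs an incompressible torus to begin with.

**Lemma 9.** If $L$ is Brunnian, each $T_i$ is incompressible in $E(L)$.

*Proof.* Let a compressing disc have boundary slope $p\mu_i+q\lambda_i$. In $H_1(E(L);\mathbb Z)$ this is $p\mu_i=0$, so $p=0$ and the slope is $\lambda_i$. An annulus in $N(C_i)$ extends the disc to a disc bounded by $C_i$ and disjoint from $L-C_i$. By Lemma 3, $L$ is trivial, a contradiction. $\blacksquare$

**Theorem 10.** Let $L$ be Brunnian with $n\ge3$. Let $1\le m\le n$, and for $2\le i\le m$ let $\sigma_i\ne\mu_i$ be a slope on $T_i$. Then $T_1$ is incompressible in $E(L)(\sigma_2,\dots,\sigma_m)$.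

*Proof.* Put $M_j=E(L)(\sigma_2,\dots,\sigma_j)$, so $M_1=E(L)$, and $T_1$ is incompressible in $M_1$ by Lemma 9. Let $2\le j\le m$ and suppose that $T_1$ is incompressible in $M_{j-1}$. We check the hypotheses of Proposition 5 for $M_{j-1}$ with $T=T_j$. The first holds by assumption. For the second, $\lambda_1\in H_1(T_1;\mathbb Q)$ is nonzero and dies in $H_1(E(L);\mathbb Q)$, hence in $H_1(M_{j-1};\mathbb Q)$.

Next, $\mu_j$ is a slope for which $T_1$ compresses. Indeed $L-C_j$ is trivial, so $C_1$ bounds a disc disjoint from the other components of $L-C_j$. This gives a compressing disc for $T_1$ in $E(L-C_j)$ away from the other boundary tori, and so in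
$$M_{j-1}(\mu_j)=E(L-C_j)(\sigma_2,\dots,\sigma_{j-1}).$$
By Proposition 5, $\mu_j$ is the only such slope. Since $\sigma_j\ne\mu_j$, $T_1$ is incompressible in $M_j$. $\blacksquare$

Note that cutting into pieces was necessary even before filling. The Bing doubles at the end of these notes are Brunnian links whose exteriors contain an incompressible torus with at least two boundary components of the exterior on each side, so it is not $\partial$-parallel. Such an exterior is not simple.

## No planar pieces, and $g\ge n$

**Proposition 11.** Let $L\subset F$ be as in Theorem 1, with pieces $F_1,\dots,F_r$. If $r\ge2$, then $g_k\ge1$ for every $k$.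

*Proof.* Suppose $R=F_k$ has genus $0$. Since $F$ is connected and $r\ge2$, some component of $L$ is adjacent to $R$ on one side and to a different piece on the other. Relabel so that this component is $C_1$ and the components adjacent to $R$ are $C_1,\dots,C_m$. Then $R_0=R\cap E(L)$ is a connected planar surface with exactly one boundary curve on $T_1$, one or two parallel curves on each $T_i$ with $2\le i\le m$, and no others. The curves on $T_i$ have the slope $\sigma_i$ of $F\cap T_i$. They are parallel to $C_i$ in $N(C_i)$, so they meet a meridian once, and $\sigma_i\ne\mu_i$.

In $E(L)(\sigma_2,\dots,\sigma_m)$, cap all boundary curves of $R_0$ not on $T_1$ by disjoint meridian discs of the filling solid tori. The result is a connected planar surface with one boundary curve, that is, a disc, and its boundary $\sigma_1$ is essential on $T_1$. This contradicts Theorem 10. $\blacksquare$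

*Proof of Theorem 1.* If $r=1$, (1) gives $g=n+g_1\ge n$. If $r\ge2$, (1) and Proposition 11 give $g=n+1+\sum_k(g_k-1)\ge n+1$. $\blacksquare$

*Proof of Theorem 2, parts 1 and 2.* If $r\ge2$, Proposition 11 says that no component of $F-L$ is planar, and $g=n+1+\sum(g_k-1)\ge n+1$, with equality exactly when all $g_k=1$. This is part 2. So $g=n$ forces $r=1$, and then $g=n+g_1$ forces $g_1=0$. Conversely, $r=1$ and $g_1=0$ give $g=n$. This is part 1. $\blacksquare$

## Surfaces of genus $n$, and of genus $n+1$ with disconnected complement of $L$

*Proof of Theorem 2, part 3.* Take disjoint solid tori $V_i$, where $V_i$ is a tubular neighbourhood of a parallel push-off of $C_i$ with $C_i\subset\partial V_i$ a longitude. The complement of $\bigcup V_i$ is connected, so there are $n-1$ disjoint arcs outside $\bigcup V_i$, with ends off $L$, joining $\partial V_1,\dots,\partial V_n$ in a chain. Tubes along these arcs turn the $n$ tori into a closed connected surface of genus $n$ that contains $L$. Adding small trivial handles away from $L$ gives every larger genus. By Theorem 1 no smaller genus occurs. $\blacksquare$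

For part 4 we need a Brunnian link with one component bounding a simple surface in the complement of the others.

**Lemma 12.** For each $n\ge3$ there is a Brunnian link $C_1\cup\dots\cup C_n$ such that $C_1$ bounds a once-punctured torus $S$ disjoint from $C_2\cup\dots\cup C_n$.

*Proof.* **The case $n=3$.** We tube the flat disc of a Borromean ring. With the notation of the example above, $D_1$ misses $C_2$ and meets $C_3$ in the two points $(\pm b,0,0)$, with opposite signs. Remove small discs of $D_1$ at these points and add a thin tube around the arc of $C_3$ in $z\ge0$ that joins them. The tube leaves $D_1$ on the upper side at both ends, so the result is orientable, a once-punctured torus with boundary $C_1$. It misses $C_2$, because the tube is close to $C_3$, and it misses $C_3$, which runs inside the tube and then through the holes.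

**From $n$ to $n+1$: the construction.** We replace $C_2$ by its untwisted Bing double. Let $L=C_1\cup\dots\cup C_n$ and $S$ be as in the lemma. For each $i\ne2$ fix disjoint discs $\Delta^{(i)}_j$, $j\ne i$, bounded by the components of $L-C_i$. Let $V$ be a tubular neighbourhood of $C_2$ so thin that it misses $S$, the other components of $L$, and all $\Delta^{(i)}_j$ with $j\ne2$, and meets each $\Delta^{(i)}_2$ in a collar of its boundary.

Let $c\cup K'\cup K''$ be the Borromean rings. Since $c$ is unknotted, $E(c)$ is a solid torus whose meridian is the longitude of $c$. Identify $E(c)$ with $V$ so that the meridian of $c$ goes to $\lambda_2$ and the longitude of $c$ goes to $\mu_2$; this is possible because meridian goes to meridian. This places $K'\cup K''$ in $V$. Put $L^*=(L-C_2)\cup K'\cup K''$, a link with $n+1$ components. The component $C_1$ still bounds $S$ in the complement of the rest. It remains to show that $L^*$ is Brunnian.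

**Removing $K'$ or $K''$.** We show that the rest is trivial. Since $c\cup K''$ is trivial, $K''$ bounds a disc in $E(c)=V$, which misses $L-C_2$. The link $L-C_2$ is trivial, so $L^*-K'=(L-C_2)\cup K''$ is trivial by Lemma 3. The same holds with $K'$ and $K''$ exchanged.

**Removing $C_i$ with $i\ne2$.** Again we show that the rest is trivial. Let $B$ be $V$ together with a thin neighbourhood of $\Delta^{(i)}_2$. It is a ball, and it misses the disjoint discs $\Delta^{(i)}_j$, $j\ne2,i$, which are bounded by the components of $L-C_2-C_i$. So it suffices that $K'\cup K''$ bounds disjoint discs inside $B$. First, $K'\cup K''$ is trivial in $S^3$: as $C_2$ is unknotted, the complement of $V$ is a solid torus with meridian $\lambda_2$, and the complement of $E(c)$ is the solid torus $N(c)$ with the meridian of $c$ as its meridian. The identification sends one to the other, so it extends to a homeomorphism of $S^3$. It carries the trivial link $K'\cup K''$ of the Borromean rings to $K'\cup K''\subset V$. Second, the discs can be moved into $B$: the closure $W$ of $S^3-B$ is a ball missing $K'\cup K''$. Choose a point of $W$ off the discs; an isotopy fixing $K'\cup K''$ shrinks $W$ into a small ball around this point that misses the discs. The inverse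 of this isotopy moves the discs off $W$, into $B$. So $L^*-C_i$ is trivial.

**$L^*$ is non-trivial.** We find a subgroup $\mathbb Z^2$ in its group. On the outside, $\partial V$ is the boundary torus $T_2$ of $E(L)$, which is incompressible by Lemma 9. On the inside, $\partial V$ is the boundary torus of $N(c)$ in the exterior of the Borromean rings, again incompressible by Lemma 9. So $\pi_1(\partial V)=\mathbb Z^2$ injects into the groups of both sides, hence into their amalgamated product $\pi_1(S^3-L^*)$, which is therefore not free. The group of a trivial link is free. So $L^*$ is non-trivial, hence Brunnian. $\blacksquare$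

*Proof of Theorem 2, part 4.* Let $L$ and $S$ be as in Lemma 12. Thicken $S$ to $S\times[-1,1]$, disjoint from $C_2,\dots,C_n$. Its boundary is a genus 2 surface, and $C_1=\partial S\times0$ separates it into two once-punctured tori. Take thin solid tori $V_2,\dots,V_n$ as in part 3, disjoint from $S\times[-1,1]$ and from each other, with $C_j\subset\partial V_j$ a longitude. The complement of $S\times[-1,1]$ and $V_2,\dots,V_n$ is connected, because each of these sets has connected boundary. So we can join each of $\partial V_2,\dots,\partial V_n$ to $S\times\{1\}$ by a tube, $n-1$ tubes in all, disjoint from each other and from $L$. The resulting surface $F$ is closed and connected, contains $L$, and has genus $2+(n-1)=n+1$. All tubes are attached on the side of $S\times\{1\}$, so $C_1$ still separates $F$, and $F-L$ is disconnected.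

As a check against part 2: one component of $F-L$ is the once-punctured torus on the side of $S\times\{-1\}$. The other is the side of $S\times\{1\}$ with $n-1$ tori attached, each cut open along a longitude. Both have genus one. $\blacksquare$
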